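# One structure from an isomorphic pair: low for categoricity implies low for isomorphism

## 1. Two copies of $(\omega,<)$ and the set hidden between them

Let $W\subseteq\omega$ be an infinite computably enumerable set, and let $w:\omega\to\omega$ be a computable injective function with range $W$. We build a copy $L_W$ of the order $(\omega,<)$ with domain $\omega$. Write $a_n$ for the number $2n$ and $c_s$ for the number $2s+1$. Give $a_n$ the pair $(n,0)$ and $c_s$ the pair $(w(s),1)$, and order the elements by comparing pairs lexicographically. Distinct elements have distinct pairs, the order relation is computable, and every element has only finitely many predecessors, so $L_W\cong(\omega,<)$. In words: the $a_n$ stand in their natural order, and an extra point $c_s$ sits directly behind $a_n$ if and only if $n=w(s)$ enters $W$.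

For example, let $w(s)=3s$. Then $L_W$ begins $a_0<c_0<a_1<a_2<a_3<c_1<\cdots$, that is, $0,1,2,4,6,3,\dots$

There is exactly one isomorphism $F:(\omega,<)\to L_W$, and
$$F^{-1}(a_n)=n+|W\cap\{0,\dots,n-1\}| .$$
So $n\in W$ if and only if $F^{-1}(a_{n+1})-F^{-1}(a_n)=2$. Since $F$ computes $F^{-1}$ by search, $F$ computes $W$. Conversely $W$ computes $F$: go through $n=0,1,2,\dots$, write down $a_n$, ask whether $n\in W$, and if so look for the $s$ with $w(s)=n$ and write down $c_s$. Hence $F$ and $W$ have the same Turing degree.

Suppose now that $W$ is not computable, and let $\mathbf d$ be its degree. Then $\mathbf d$ computes an isomorphism between two computable structures that are not computably isomorphic. So $\mathbf d$ gains something over the computable world, on one particular pair. Does it gain something on one particular structure, in the sense that it finds isomorphisms between *all* computable copies of that structure, while computable functions do not?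

The structure $(\omega,<)$ is the obvious candidate. If $\mathbf d\ge\mathbf 0'$ it works. Given any computable copy $L$ of $(\omega,<)$, the degree $\mathbf 0'$ can recognize the least element of $L$, and, given $x$, the least element above $x$, because each of these is a question about all elements of $L$. So $\mathbf 0'$ computes the isomorphism from $(\omega,<)$ to $L$, and hence an isomorphism between any two computable copies. But if $\mathbf d\not\ge\mathbf 0'$ the candidate fails: the pair $(\omega,<)$, $L_K$, with $K$ the halting set, has only one isomorphism, and it computes $\mathbf 0'$. By the Friedberg–Muchnik theorem there are noncomputable c.e. sets $W$ that do not compute $\mathbf 0'$. For the degree of such a set, the pair $(\omega,<)$, $L_W$ is a success on a pair which does not yield a success on this structure. We now ask whether some other structure always does the job.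

## 2. Low for isomorphism, low for categoricity

Languages are computable and possibly infinite. A computable structure has as its domain a computable subset of $\omega$, and its relations and functions are uniformly computable. An infinite domain may be identified computably with $\omega$. A *computable copy* of $\mathcal A$ is a computable structure isomorphic to $\mathcal A$. For a Turing degree $\mathbf d$ write $\mathcal A\cong_{\mathbf d}\mathcal B$ if some isomorphism from $\mathcal A$ to $\mathcal B$ is computable from $\mathbf d$.

**Definition (low for isomorphism).** The degree $\mathbf d$ is *low for isomorphism* if for every pair of computable structures $\mathcal A,\mathcal B$, $\mathcal A\cong_{\mathbf d}\mathcal B$ implies that $\mathcal A$ and $\mathcal B$ are computably isomorphic.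

**Definition (categoricity).** A computable structure $\mathcal A$ is *$\mathbf d$-computably categorical* if any two computable copies of $\mathcal A$ are $\mathbf d$-computably isomorphic. It is *computably categorical* if it is $\mathbf 0$-computably categorical.

**Definition (low for categoricity; Csima).** The degree $\mathbf d$ is *low for categoricity* if every computable $\mathbf d$-computably categorical structure is computably categorical.

The degree $\mathbf 0$ has both properties trivially. By Section 1, no degree $\mathbf d\ge\mathbf 0'$ has either, and the degree of a noncomputable c.e. set is not low for isomorphism.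

Lowness for isomorphism implies lowness for categoricity: if $\mathcal A$ is $\mathbf d$-computably categorical and $\mathbf d$ is low for isomorphism, then any two computable copies of $\mathcal A$ are $\mathbf d$-computably isomorphic, hence computably isomorphic. Whether the converse holds is stated as an open problem in "Lowness For Isomorphism And Degrees Of Genericity" (http://johannafranklin.net/papers/ft-1gen_lowforim.pdf). These notes prove it.

**Theorem B.** Every Turing degree that is low for categoricity is low for isomorphism.

Hence the two notions coincide. The letter B is used because the theorem follows from a construction, Theorem A, to which we turn now.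

## 3. Isomorphisms as paths through a tree

A *tree* is a set $T\subseteq\omega^{<\omega}$ closed under initial segments. Put $T_n=T\cap\omega^n$. A *path* of $T$ is an $f\in\omega^\omega$ all of whose initial segments $f{\restriction}n$ lie in $T$. A tree may branch infinitely and have dead ends, so $T_n\ne\emptyset$ for all $n$ does not guarantee a path.

**Theorem A.** From a computable tree $T$ with $T_n\neq\emptyset$ for all $n$ one can effectively produce computable structures $\mathcal A,\mathcal B$ such that

1. $\mathcal A\cong\mathcal B$;
2. if $T$ has no computable path, then $\mathcal A,\mathcal B$ are not computably isomorphic;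
3. if $f$ is any path of $T$, then for every computable copy $\mathcal M$ of $\mathcal A$ there is an $f$-computable isomorphism $\mathcal A\to\mathcal M$.

**Step 1. The tree of a pair.** This step turns an isomorphic pair into a tree. Let $\mathcal A_0\cong\mathcal B_0$ be computable structures that are not computably isomorphic. They are infinite, because every map between finite sets is computable. Take both domains to be $\omega$, and replace functions and constants by their graphs, so that the language is relational, $R_0,R_1,\dots$; this changes neither computability nor the isomorphisms. For $\sigma\in\omega^{<\omega}$ let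
$$F_\sigma=\{(k,\sigma(2k)):2k<|\sigma|\}\cup\{(\sigma(2k+1),k):2k+1<|\sigma|\}.$$
The even entries of $\sigma$ list images, the odd entries list preimages. Put $\sigma\in T$ if and only if $F_\sigma$ is an injective partial function which, for all $r<|\sigma|$, preserves $R_r$ and $\neg R_r$ on tuples from its domain.

This is a finite check, so $T$ is computable. If $\sigma'$ is an initial segment of $\sigma\in T$, then $F_{\sigma'}\subseteq F_\sigma$ and fewer relations are tested, so $\sigma'\in T$. If $f$ is a path, then $F=\bigcup_nF_{f\restriction n}$ is an increasing union of injective partial functions. It is total because of the even entries of $f$ and onto because of the odd ones. It preserves each $R_r$ and $\neg R_r$ on each tuple, since the tuple lies in the domain of $F_{f\restriction n}$ for all large $n$, in particular for some $n>r$. So $F$ is an isomorphism, and $f$ codes $F$ and $F^{-1}$. Conversely, an isomorphism $F$ gives a path by $f(2k)=F(k)$, $f(2k+1)=F^{-1}(k)$, and this path is computable from $F$. Hence a degree computes a path of $T$ if and only if it computes an isomorphism $\mathcal A_0\to\mathcal B_0$.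

For the pair $(\omega,<)$, $L_W$ of Section 1, the string $\langle 2\rangle$ belongs to $T$: it says $0\mapsto 2=a_1$, and nothing is wrong yet. It is a dead end. An extension $\langle 2,k\rangle$ says in addition $k\mapsto 0=a_0$. Since $a_0<a_1$ in $L_W$, this would force $k<0$.

**Step 2. Theorem B from Theorem A.** This step reduces everything to Theorem A. Suppose $\mathbf d$ is not low for isomorphism, and let $\mathcal A_0\cong_{\mathbf d}\mathcal B_0$ be computable and not computably isomorphic. The tree $T$ of Step 1 has a $\mathbf d$-computable path $f$, so all $T_n\ne\emptyset$, and it has no computable path. Take $\mathcal A,\mathcal B$ from Theorem A. Let $\mathcal M,\mathcal M'$ be computable copies of $\mathcal A$. By (3) there are $f$-computable isomorphisms $\mathcal A\to\mathcal M$ and $\mathcal A\to\mathcal M'$. The inverse of an $f$-computable bijection between computable sets is $f$-computable, so composing through $\mathcal A$ shows $\mathcal M\cong_{\mathbf d}\mathcal M'$. Thus $\mathcal A$ is $\mathbf d$-computably categorical. By (1) and (2), $\mathcal B$ is a computable copy of $\mathcal A$ that is not computably isomorphic to $\mathcal A$. So $\mathcal A$ is not computably categorical, and $\mathbf d$ is not low for categoricity.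 $\square$

From now on fix a computable tree $T$ with all $T_n\neq\emptyset$. The tension in Theorem A is this: $\mathcal B$ is itself a copy of $\mathcal A$, and we must make it hard to match with $\mathcal A$, but exactly as hard as finding a path of $T$ and no harder; and this must hold for every copy.

## 4. Finite sets of odd size on the levels of the tree

We replace a string in $T_n$ by a finite set of strings of odd size, which makes the possible answers into elements of a group.

**Definition (the groups $G_n$).** $G_n$ is the $\mathbb F_2$-vector space with basis $\{[\sigma,k]:\sigma\in\omega^n,\ k\in\omega\}$. Elements of different $G_n$ are regarded as different. The number $k$ is called the *coordinate*. For $g\in G_n$ let $g^{(k)}$ be the finite set of $\sigma$ such that $[\sigma,k]$ occurs in $g$.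

Since we work over $\mathbb F_2$, $g+g=0$. Define linear maps $p:G_{n+1}\to G_n$, $[\sigma,k]\mapsto[\sigma^-,k]$, where $\sigma^-$ is $\sigma$ without its last entry, and $q:G_n\to G_{n+1}$, $[\sigma,k]\mapsto[\sigma0,k]$. Then $pq=\mathrm{id}$. For $n\le N$ write
$$g{\restriction}n=p^{N-n}(g)\ \ (g\in G_N),\qquad g{\uparrow}N=q^{N-n}(g)\ \ (g\in G_n),\qquad\text{so}\quad (g{\uparrow}N){\restriction}n=g .$$
Let $G_n^{<j}=\{g\in G_n:g^{(k)}=\emptyset\text{ for all }k\ge j\}$ and $G_n^{\le j}=G_n^{<j+1}$. Since $p$ and $q$ do not touch coordinates, they respect these subgroups. A string $\tau$ belongs to $p(g)^{(k)}$ exactly when it has an odd number of one-entry extensions in $g^{(k)}$. So $p$ preserves the parity of each $|g^{(k)}|$.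

**Definition (good).** An element $g\in G_n$ is *good* if for some $k$, $g^{(k)}\subseteq T_n$ and $|g^{(k)}|$ is odd. This is decidable.

For example, let $g=[\langle2\rangle,0]+[\langle5\rangle,0]+[\langle2\rangle,1]\in G_1$. Then $g^{(0)}=\{\langle2\rangle,\langle5\rangle\}$ and $g^{(1)}=\{\langle2\rangle\}$, so $g$ is good if and only if $\langle 2\rangle\in T$. The two terms at coordinate $0$ cancel under $p$, so $p(g)=[\emptyset,1]$. The element $0$ is never good. If $f$ is a path of $T$, the elements $[f{\restriction}n,0]$ are good and $p$ maps each to the previous one. There is a converse.

**Lemma 1.** If $(b_n)_{n\in\omega}$ is a computable sequence of good elements $b_n\in G_n$ with $p(b_{n+1})=b_n$, then $T$ has a computable path.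

*Proof.* The set $K=\{k:|b_n^{(k)}|\text{ odd}\}$ does not depend on $n$, by preservation of parity, and it is finite. Since $b_n$ is good, for each $n$ some $k\in K$ has $b_n^{(k)}\subseteq T$. If $b_{n+1}^{(k)}\subseteq T$, then $b_n^{(k)}\subseteq T$, because every member of $b_n^{(k)}$ is an initial segment of a member of $b_{n+1}^{(k)}$. By finiteness of $K$, some $k\in K$ works for infinitely many $n$, and then for all $n$. Fix this $k$. Since $\omega^0=\{\emptyset\}$ and $|b_0^{(k)}|$ is odd, $\emptyset\in b_0^{(k)}$. If $\sigma\in b_n^{(k)}$, then $\sigma$ has an odd number of one-entry extensions in $b_{n+1}^{(k)}$, so at least one; take the least. Starting from $\emptyset$ this computes a path of $T$. $\square$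

## 5. Towers of points, labels and shifts

The structures $\mathcal A$ and $\mathcal B$ are assembled from the $G_n$ with the origins forgotten.

**Definition (shape of the structures).** The language has unary predicates $P_{i,n}$ ($i,n\in\omega$) and $Q_\ell$, where $\ell$ ranges over codes of *labels*, and unary functions $\tau_h$ for $h\in\bigsqcup_nG_n$, $\pi$, and $w$. The structure $\mathcal A$ consists of *components* $i\in\omega$. Component $i$ has *levels* $0,1,2,\dots$, finitely or infinitely many, with level $0$ always present. Level $n$ of component $i$ has points $a^n_{i,g}$ ($g\in G_n$), which satisfy $P_{i,n}$, and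
$$\tau_h(a^n_{i,g})=a^n_{i,g+h}\ (h\in G_n),\qquad \pi(a^{n+1}_{i,g})=a^n_{i,p(g)} .$$
Each label $\ell$ belongs to one component $i$ and one level $n$, and has a set $D^{\mathcal A}(\ell)\subseteq G_n$. For each $g\in D^{\mathcal A}(\ell)$ there is exactly one *witness* $v$ with $Q_\ell(v)$ and $w(v)=a^n_{i,g}$; it belongs to component $i$. In all cases not mentioned, functions act as the identity and predicates are false. $\mathcal B$ has the same form, with the same levels and labels, points $b^n_{i,g}$ and sets $D^{\mathcal B}(\ell)$.

In any structure for this language, a point $x$ *carries* $\ell$ if there is $v$ with $Q_\ell(v)$ and $w(v)=x$. A *level-$N$ point* of component $i$ is an $x$ with $P_{i,N}(x)$, and then $x{\restriction}m=\pi^{N-m}(x)$ for $m\le N$. In $\mathcal A$, $\mathcal B$ and all their copies we have, for $h,h'\in G_N$ and level-$N$ points $x$,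
$$\tau_h\tau_{h'}(x)=\tau_{h+h'}(x),\qquad (\tau_h(x)){\restriction}m=\tau_{h\restriction m}(x{\restriction}m).\tag{1}$$

The sets $D(\ell)$ will grow during the construction. That is why carrying is expressed through witnesses: a point that does not carry $\ell$ now can start to carry it later, when a new element $v$ is added, without changing any fact already decided.

As an example, take a component with levels $0,1$ and one label $\ell$ at level $1$. If $D^{\mathcal A}(\ell)=\{0\}$, the only point carrying $\ell$ is $a^1_{i,0}$, and the component has no automorphism but the identity. If $D^{\mathcal A}(\ell)=G_1^{<1}$, the points carrying $\ell$ are the $a^1_{i,g}$ with $g$ living in coordinate $0$, and shifting by any $h\in G_1^{<1}$ is an automorphism. The general rule is the following.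

**Lemma 2 (isomorphisms are shifts).** Let $D,D'\in\{D^{\mathcal A},D^{\mathcal B}\}$, and let $\mathcal X,\mathcal X'\in\{\mathcal A,\mathcal B\}$ be the corresponding structures, with points $x^m_{i,g}$ and $x'^m_{i,g}$. The isomorphisms from component $i$ of $\mathcal X$ to component $i$ of $\mathcal X'$ correspond exactly to the families $(h_m)$, one $h_m\in G_m$ for each level $m$, with $p(h_{m+1})=h_m$ and $D'(\ell)=D(\ell)+h_m$ for every label $\ell$ of the component, $m$ being its level. The isomorphism is $x^m_{i,g}\mapsto x'^m_{i,g+h_m}$ on points and is uniquely determined on witnesses.

*Proof.* An isomorphism preserves $P_{i,m}$, so it sends $x^m_{i,0}$ to some $x'^m_{i,h_m}$. Commuting with $\tau_g$, it sends $x^m_{i,g}$ to $x'^m_{i,g+h_m}$. Commuting with $\pi$ gives $p(h_{m+1})=h_m$. Since carrying is preserved, $g\in D(\ell)$ if and only if $g+h_m\in D'(\ell)$. Conversely, such a family gives a bijection on points that commutes with all $\tau_h$ and $\pi$. It maps the points carrying $\ell$ onto the points carrying $\ell$. Since witnesses are unique, it extends to them in exactly one way, and the extension commutes with $w$ and preserves all $Q_\ell$. $\square$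

All predicates $P_{i,n}$, $Q_\ell$ name the component, so any isomorphism between $\mathcal A$, $\mathcal B$ and their copies sends component $i$ to component $i$, and a union of isomorphisms of components is an isomorphism.

## 6. Flipping a component, and what a copy can do about it

Before the full construction, we look at one component by hand.

**Defeating one computable map.** Component $i$ is devoted to the partial computable function $\varphi_i$. Start with level $0$. When the top level is $N$, wait until $\varphi_i(a^N_{i,0})$ converges, say to $b^N_{i,g}$. If $g$ is good, add level $N+1$. If this goes on forever and the values fit together under $\pi$, Lemma 1 yields a computable path. If $g$ is not good, pick $X_0\in T_N$, put $\gamma=[X_0,0]$ and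
$$H=\langle[X,0]+[X',0]:X,X'\in T_N\rangle ,$$
and *flip*: create a label $*$ at level $N$ with $D^{\mathcal A}(*)=H$ and $D^{\mathcal B}(*)=\gamma+H$. By Lemma 2, if there are no other labels, the isomorphisms of components are the shifts with $h_N\in\gamma+H$, and $\gamma+H$ consists of the elements $\sum_{X\in Y}[X,0]$ with $Y\subseteq T_N$ finite of odd size. These are all good, so $\varphi_i$, which uses $h_N=g$, is not an isomorphism.

For instance let $N=1$ and $T_1=\{\langle2\rangle,\langle5\rangle\}$, with $X_0=\langle 2\rangle$. Then $H=\{0,[\langle2\rangle,0]+[\langle5\rangle,0]\}$ and $\gamma+H=\{[\langle2\rangle,0],[\langle5\rangle,0]\}$. If $\varphi_i(a^1_{i,0})=b^1_{i,0}$, the flip defeats it.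

**First attempt for a copy: commit to the first point seen.** We need an isomorphism $F$ from $\mathcal A$ to a given copy $\mathcal M$. Whether component $i$ will flip is not known in advance, so a value $F(a^0_{i,0})$ may have to be chosen before a flip. Suppose we choose the first level-$0$ point that $\mathcal M$ shows. Let $\mathcal M$ have points $x^m_g$ in this component and show $x^0_0$ first. After a flip at level $N$, $\mathcal M$ may put $*$ on the $x^N_g$ with $g\in\gamma+H$; that component is isomorphic to the one of $\mathcal A$. But $F$ must now be a shift by $h_m$ with $h_N\in\gamma+H$ and $h_0=0$. Every element of $\gamma+H$ restricts to $[\emptyset,0]$ at level $0$, because $p$ preserves parity. So the commitment was wrong. Committing to $x^0_{[\emptyset,0]}$ is no better, since $\mathcal M$ may instead use the set $H$, whose elements all restrict to $0$. A copy can behave like $\mathcal A$ in some components and like $\mathcal B$ in others.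

**Second attempt: let $\mathcal A$ adapt.** We build $\mathcal A$ and can watch the copy, call it $\mathcal M_j$. Suppose we recorded a level-$n$ point $y$ of $\mathcal M_j$ before the flip, and $F(a^n_{i,0})=y$ is our commitment. After the flip at level $N\ge n$, wait for a level-$N$ point $z$ of $\mathcal M_j$ carrying $*$, and find $\delta\in G_n$ with $z{\restriction}n=\tau_\delta(y)$. Put $\hat\delta=\delta{\uparrow}N$. If $\hat\delta$ belonged to $H$, then $F(a^N_{i,0})=\tau_{\hat\delta}(z)$ would be a correct choice at level $N$, and it restricts to $\tau_\delta\tau_\delta(y)=y$ by (1). So enlarge $H$ by $\hat\delta$. This fails when $\mathcal M_j$ is $\mathcal B$. If $n=N$, $y=b^N_{i,0}$ and $z=b^N_{i,\gamma}$, then $\hat\delta=\gamma$. Now $\gamma\in H$ and $\gamma+H=H$, so the map sending $a^N_{i,0}$ to $b^N_{i,0}$ is no longer defeated. Something of this sort is unavoidable: a rule that uses no oracle and succeeds on all copies would make $\mathcal A$ and $\mathcal B$ computably isomorphic.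

**A private coordinate for each copy.** We are allowed to use a path $f$. Reserve coordinate $j\ge1$ for $\mathcal M_j$, and commit not to $y$ but to
$$S=\tau_{[f\restriction n,\,j]}(y).$$
The construction does not know $f$, but it knows $T_N\ni f{\restriction}N$. So after the flip it enlarges $H$ by all elements $[X,j]+\hat\delta$ with $X\in T_N$. Then $h\in H$ implies $h+[f{\restriction}N,j]+\hat\delta\in H$. So the point $\tau_{[f\restriction N,j]+\hat\delta}(z)$ is a correct choice at level $N$, and it restricts to $\tau_{[f\restriction n,j]+\delta}\tau_\delta(y)=S$. The commitment is saved. In the example with $\hat\delta=\gamma$, the set $\gamma+H$ now contains $\gamma+[X,j]+\gamma=[X,j]$, which is good, and not $0$.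

With several copies acting on one component, the $\hat\delta_j$ must be controlled. If $\hat\delta_1=[X,2]$ and $\hat\delta_2=[X,1]+\gamma$ were allowed, then $H$ would contain
$$([X,1]+[X,2])+([X,2]+[X,1]+\gamma)=\gamma ,$$
and $0\in\gamma+H$. What rules this out is a triangular condition: $\hat\delta_j$ may use only coordinates below $j$.

**Lemma 3.** Let $X_0\in T_N$, $\gamma=[X_0,0]$, let $E'\subseteq\{1,2,\dots\}$ be finite, let $\hat\delta_j\in G_N^{<j}$ for $j\in E'$, and let $H\le G_N$ be generated by all $[X,0]+[X',0]$ and all $[X,j]+\hat\delta_j$ ($X,X'\in T_N$, $j\in E'$). Then every element of $\gamma+H$ is good, and $H$ is decidable uniformly in the data.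

*Proof.* An element of $\gamma+H$ has the form $b=\gamma+u+\sum_{j\in E'}\sum_Xc^j_X([X,j]+\hat\delta_j)$, where $u$ is a sum of generators of the first kind and, for each $j$, only finitely many $c^j_X\in\mathbb F_2$ are nonzero. Put $c^j=\sum_Xc^j_X\in\mathbb F_2$. Then
$$b=\gamma+u+\sum_{j}\sum_Xc^j_X[X,j]+\sum_jc^j\hat\delta_j .$$
If all $c^j=0$, then the last sum vanishes, and coordinate $0$ of $b$ comes from $\gamma+u$ only. Since $u^{(0)}$ is a subset of $T_N$ of even size, $b^{(0)}\subseteq T_N$ has odd size, and $b$ is good. Otherwise let $j\ge1$ be largest with $c^j=1$. Then $\sum_{j'}c^{j'}\hat\delta_{j'}\in G_N^{<j}$, because only $j'\le j$ contribute. Also $\gamma$ and $u$ live in coordinate $0$. So $b^{(j)}=\{X:c^j_X=1\}\subseteq T_N$, and its size is odd because $c^j=1$. Again $b$ is good.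

To decide whether $b\in H$, process $j\in E'$ from the largest downward. The generators for smaller indices and those of the first kind do not contribute to coordinate $j$, so the coefficients of the generators for $j$ are forced. Check that the current $j$-th part $Y$ is contained in $T_N$, and add $\sum_{X\in Y}([X,j]+\hat\delta_j)$ to the current element; this empties coordinate $j$. At the end, the $0$-th part must be a subset of $T_N$ of even size, and all other parts must be empty. $\square$

**How to force the triangular condition.** To guarantee $\delta\in G_n^{<j}$, we place on level $n$ a *$j$-label* $\ell$ with $D^{\mathcal A}(\ell)=D^{\mathcal B}(\ell)=G_n^{<j}$ and only record points of $\mathcal M_j$ that carry it. In a copy, two level-$n$ points of one component carrying $\ell$ differ by $\tau_\delta$ with $\delta\in G_n^{<j}$. The label has a price: the shift by $[f{\restriction}n,j]$ does not preserve $G_n^{<j}$. So we must *spread* the label, that is, enlarge $D$ to all of $G_n$, once $\mathcal M_j$ has reacted. If $\mathcal M_j$ never reacts, it will turn out not to be a copy, but its label stays unspread, and the other copies $\mathcal M_{j'}$ must respect it. For $j'<j$ this costs nothing: all shifts used for $\mathcal M_{j'}$ will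 lie in $G_n^{\le j'}\subseteq G_n^{<j}$. For $j'>j$ it is an obstruction. We confine it to finitely many components by letting each $j$ have only one question pending at a time.

## 7. The construction: requests, locks and completions

Let $(\varphi_i)_{i\ge0}$ list the partial computable functions, and let $(\mathcal M_j)_{j\ge1}$ list all partial computable structures with domain $\omega$ in our language. Every computable copy of $\mathcal A$ is infinite, hence computably isomorphic to some total $\mathcal M_j$.

**Definition (labels).** For $j\ge1$, a *$j$-label* at level $n$ always has $D^{\mathcal A}=D^{\mathcal B}$. This set is $G_n^{<j}$ (the label is *unspread*) or, from some stage on, $G_n$ (it is *spread*). To spread a label means to change $D$ to $G_n$. A *star label* $*_i$ may be created once in component $i$.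

**Definition (locks, requests, answers).** A pair $(i,j)$ may acquire a *lock* $(n,y,\varepsilon)$ with $y$ an element of $\mathcal M_j$ and $\varepsilon\in G_n^{<j}$; then it is *engaged*. At any time each $j$ has at most one *pending request* $(i,N,\Lambda)$, with $\Lambda$ a finite set of labels of component $i$ of levels $\le N$. An *answer* to it is an element $y'$ of $\mathcal M_j$ such that, as witnessed by finitely many convergent computations of $\mathcal M_j$,

- $P_{i,N}(y')$ holds, and for each $\ell\in\Lambda$, of level $m$, the point $y'{\restriction}m$ carries $\ell$;
- if $(i,j)$ has a lock $(n,y,\varepsilon)$, then $y'{\restriction}n=\tau_\delta(y)$ for some $\delta\in G_n^{<j}$. The first such $\delta$ found is used.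

For example, let $\mathcal M_j$ be $\mathcal A$ itself (renamed to have domain $\omega$), and let $0\in D^{\mathcal A}(\ell)$ for all $\ell\in\Lambda$. If $(i,j)$ has no lock, $a^N_{i,0}$ is an answer to $(i,N,\Lambda)$. If there is a lock $(n,a^n_{i,g},\varepsilon)$ with $g\in G_n^{<j}$, it is still an answer, with $\delta=g$. If $\mathcal M_j$ is $\mathcal B$, component $i$ has flipped at level $N$, and there is a lock $(n,b^n_{i,0},0)$, then $b^N_{i,\gamma}$ can serve as an answer, with $\delta=\gamma{\restriction}n\in G_n^{<1}\subseteq G_n^{<j}$.

The element $\varepsilon$ in a lock is bookkeeping. A component may get more levels and more labels, so locks must be renewed at newer points $y'$, and $\varepsilon$ records the accumulated differences so that the commitment $\tau_{[f\restriction n,j]+\varepsilon}(y)$ stays coherent.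

Fix a computable $\theta:\omega\to\omega$ taking each value infinitely often. Each $j$ has a pointer moving along $\theta$. At stage $s$ do the following three phases.

**Phase 1 (levels and flips).** This phase defeats the $\varphi_i$. For each $i\le s$ such that component $i$ is neither flipped nor idle, let $N$ be its top level. If $\varphi_{i,s}(a^N_{i,0})\downarrow$, act as follows.

- If the value is not of the form $b^N_{i,g}$, or if $N>0$ and $\pi(\varphi_i(a^N_{i,0}))\neq\varphi_i(a^{N-1}_{i,0})$, declare $i$ *idle*: there are no more Phase 1 actions for $i$. (If $N>0$, level $N$ was introduced because $\varphi_i(a^{N-1}_{i,0})$ converged, so the test makes sense.)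
- Otherwise the value is $b^N_{i,g}$. If $g$ is good, introduce level $N+1$ of component $i$, in both structures.
- If $g$ is not good, *flip* component $i$ at level $N$. Let $X_0$ be the first element of $T_N$ found, $\gamma=[X_0,0]$, $H_i=\langle[X,0]+[X',0]:X,X'\in T_N\rangle$. Create $*_i$ at level $N$ with $D^{\mathcal A}(*_i)=H_i$ and $D^{\mathcal B}(*_i)=\gamma+H_i$. Let $\Lambda_i$ be the set of all labels now existing in component $i$, including $*_i$, and let $E_i=\{j:(i,j)\text{ engaged}\}$. For each $j$ whose pending request is in component $i$: if $j\in E_i$, replace it by the *completion request* $(i,N,\Lambda_i)$; if $j\notin E_i$, cancel it and spread the label created with it.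

**Phase 2 (answers).** This phase reacts to the copies. For each $j\le s$ with a pending request $(i,N,\Lambda)$ for which an answer $y'$ is found within $s$ steps, take the first one, with $\delta$ as above if there is a lock $(n,y,\varepsilon)$. The request stops being pending.

- *Ordinary request:* the new lock of $(i,j)$ is $(N,y',0)$ if there was no lock, and $(N,y',(\varepsilon+\delta){\uparrow}N)$ otherwise. Spread all $j$-labels of component $i$ except the one created with this request.
- *Completion request:* put $\hat\delta_j=(\varepsilon+\delta){\uparrow}N\in G_N^{<j}$. Replace $H_i$ by $H_i+\langle[X,j]+\hat\delta_j:X\in T_N\rangle$, and set $D^{\mathcal A}(*_i)=H_i$, $D^{\mathcal B}(*_i)=\gamma+H_i$ for the new $H_i$. Spread all $j$-labels of component $i$. Now $(i,j)$ is *completed*.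

**Phase 3 (new requests).** This phase asks new questions. For each $j$ with $1\le j\le s$ and no pending request, advance $j$'s pointer by one place and let $i$ be the new value of $\theta$.

- If $i$ is not flipped, with top level $N$: create a new $j$-label $\ell$ at level $N$ of component $i$ with $D^{\mathcal A}(\ell)=D^{\mathcal B}(\ell)=G_N^{<j}$, and issue the *ordinary request* $(i,N,\Lambda)$, with $\Lambda$ the set of all labels now existing in component $i$, including $\ell$.
- If $i$ is flipped at level $N$, $j\in E_i$ and $(i,j)$ is not completed: issue the completion request $(i,N,\Lambda_i)$.
- Otherwise do nothing; the pointer has still moved.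

**Immediate facts.** The following will be used freely.

(i) Only finitely many actions occur at each stage, since $T_N\ne\emptyset$ makes the search for $X_0$ halt. Always $\varepsilon\in G_n^{<j}$, because $\delta\in G_n^{<j}$ and ${\uparrow}$ respects coordinates.

(ii) Requests are issued at the current top level. So the levels of successive locks of $(i,j)$ are nondecreasing, and if $i$ flips, it does so at a level at least that of any lock in component $i$.

(iii) $0\in D^{\mathcal A}(\ell)$ for every label. So $a^m_{i,0}$ carries in $\mathcal A$ every label of component $i$ and level $m$.

(iv) After component $i$ flips at level $N$, it gets no further levels, no label is created in it, no ordinary request in it is pending, and no lock in it changes. In particular $E_i$ is the final set of engaged $j$, and $\Lambda_i$ contains all labels the component will ever have.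

(v) A pair $(i,j)$ is completed at most once, and only if $j$ belongs to the finite set $E_i$. So $H_i$ changes finitely often and always has the form in Lemma 3. Hence all sets $D(\ell)$ are, at every stage, uniformly decidable, and they only grow.

**The structures are computable.** Use codes $(i,n,g,s)$ for the points of a level introduced at stage $s$ (with $s=0$ for level $0$), the same codes in both structures, and codes $(\ell,g,t)$ for witnesses with $g\in D_t(\ell)\setminus D_{t-1}(\ell)$, where $D_t(\ell)$ is the set after stage $t$ (empty if $\ell$ does not exist yet). By running the construction for $t$ stages and using (v), we decide whether a code is valid. The operations are computable on codes; for $\pi$ and $w$ we look up the stage at which the relevant level was introduced. The functions $\varphi_i$ act on these codes, and the construction knows at stage $s$ the codes it refers to. Below, "final" refers to the limit of the construction; $\mathcal A$ and $\mathcal B$ are built from the final sets.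

## 8. $\mathcal A$ and $\mathcal B$ are isomorphic, but not computably

**Step 1. Proof of (1).** We exhibit a shift for each component. If $i$ never flips, all its labels have $D^{\mathcal A}=D^{\mathcal B}$, and by Lemma 2 the family $h_m=0$ gives an isomorphism of components. If $i$ flips at level $N$, its levels are $0,\dots,N$, and we use $h_m=\gamma{\restriction}m$. This family is coherent under $p$. It carries $D^{\mathcal A}(*_i)=H_i$ to $\gamma+H_i=D^{\mathcal B}(*_i)$. For a $j$-label of level $m$, $D$ is $G_m$ or $G_m^{<j}$ with $j\ge1$, and $\gamma{\restriction}m\in G_m^{<1}\subseteq G_m^{<j}$, so $D+\gamma{\restriction}m=D$. Lemma 2 applies. The union over all $i$ is an isomorphism $\mathcal A\to\mathcal B$.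

**Step 2. Proof of (2).** We show that a computable isomorphism yields a computable path. Suppose $\varphi_i$ restricts to an isomorphism $\mathcal A\to\mathcal B$. Then $\varphi_i(a^N_{i,0})$ satisfies $P_{i,N}$, so it is some $b^N_{i,g}$, and $\varphi_i$ commutes with $\pi$. Hence component $i$ is never idle.

Suppose it flips at level $N$ because $\varphi_i(a^N_{i,0})=b^N_{i,g}$ with $g$ not good. By (iii), $a^N_{i,0}$ carries $*_i$, so $b^N_{i,g}$ does too, and $g\in\gamma+H_i$ for the final $H_i$. By (v) and Lemma 3, $g$ is good, a contradiction.

So component $i$ never flips. Since $\varphi_i$ converges on each $a^N_{i,0}$, every top level $N$ is followed by level $N+1$. Therefore $\varphi_i(a^n_{i,0})=b^n_{i,g_n}$ with $g_n$ good for all $n$, the sequence $(g_n)$ is computable, and $p(g_{n+1})=g_n$ because $\varphi_i$ commutes with $\pi$. By Lemma 1, $T$ has a computable path. $\square$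

## 9. Requests to copies get answered

Call $j$ *dead* if some request to $j$ is, from some stage on, pending forever, possibly after having been converted to a completion request. Otherwise $j$ is *live*. For instance, if $\mathcal M_j$ never converges anywhere, the first request to $j$ whose component never flips is never answered; it stays pending forever once issued. If $\mathcal M_j$ is $\mathcal A$, then $j$ is live by Lemma 5 below.

The next lemma says why a lock does not become a trap: a correct answer compatible with it always remains available.

**Lemma 4.** If $(i,j)$ has current lock $(n,y,\varepsilon)$, then there is a $j$-label $\ell$ of component $i$ and level $n$ such that $y$ was seen to carry $\ell$ in $\mathcal M_j$, and $\ell$ stays unspread as long as this lock is current and $(i,j)$ is not completed.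

*Proof.* Let $\ell$ be the label created with the ordinary request answered by $y$. It has level $n$ and belongs to that request's $\Lambda$, so $y=y{\restriction}n$ was seen to carry it. A $j$-label of component $i$ is spread only at an answer to a request to $j$ in component $i$, or at the cancellation of such a request. While the request was pending, no other request to $j$ was pending, and it was not cancelled, so $\ell$ was not spread before the answer. At the answer, $\ell$ is exempted from spreading. Afterwards the pair is engaged. Cancellation concerns only unengaged pairs, so $\ell$ can be spread only at the next answer for $(i,j)$. If that answer is to an ordinary request, the lock changes; if it is to a completion request, $(i,j)$ becomes completed. $\square$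

**Lemma 5.** If $\mathcal M_j\cong\mathcal A$, then $j$ is live.

*Proof.* Let $\iota:\mathcal M_j\to\mathcal A$ be an isomorphism, and suppose $(i,N,\Lambda)$ is pending forever from some stage on. We show that it has an answer. Let $x'=\iota^{-1}(a^N_{i,0})$. Then $P_{i,N}(x')$, and for each $\ell\in\Lambda$ of level $m$, the point $x'{\restriction}m=\iota^{-1}(a^m_{i,0})$ carries $\ell$ by (iii).

Suppose $(i,j)$ has a lock $(n,y,\varepsilon)$. It stays current forever, since no other request to $j$ will be pending. Also $(i,j)$ is not completed: no request to $j$ in component $i$ is issued or converted when $(i,j)$ is completed, and the present one is never answered. So the label $\ell$ of Lemma 4 has final $D^{\mathcal A}(\ell)=G_n^{<j}$. Since $y$ carries $\ell$, $\iota(y)=a^n_{i,g}$ with $g\in G_n^{<j}$. Then $\iota(\tau_g(y))=a^n_{i,g+g}=a^n_{i,0}$, that is, $x'{\restriction}n=\tau_g(y)$.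

In either case $x'$ is an answer. So some answer is eventually found, and the request stops being pending, a contradiction. $\square$

**Lemma 6.** (a) If $j$ is live, every $j$-label is eventually spread. If moreover $i$ never flips, then $(i,j)$ acquires infinitely many locks, from ordinary requests issued at arbitrarily late stages. (b) If $j$ is dead, only finitely many components contain $j$-labels. (c) If $i$ flips, $j\in E_i$ and $j$ is live, then $(i,j)$ is eventually completed.

*Proof.* (b) Once a request to $j$ is pending forever, no further request to $j$ is issued. So only finitely many requests to $j$ are ever issued, and each $j$-label is created with one.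

For the rest let $j$ be live. Every request to $j$ stops being pending, so $j$'s pointer moves infinitely often and reaches each $i$ infinitely often.

Suppose $i$ never flips. Then infinitely many ordinary requests to $j$ are issued in component $i$. Each is answered, since cancellation and conversion occur only at flips of $i$, and each answer gives a new lock. If $\ell$ is a $j$-label of component $i$, the answer to any later request there spreads $\ell$.

Suppose $i$ flips and $j\in E_i$. If the pending request of $j$ is in component $i$ at the flip, it is converted to a completion request. Otherwise, when the pointer next reaches $i$, a completion request is issued, as $(i,j)$ is not completed. Completion requests are never cancelled, since $i$ flips only once. So the request is answered because $j$ is live, and $(i,j)$ is completed. This proves (c), and at the completion all $j$-labels of component $i$ are spread.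

Suppose $i$ flips and $j\notin E_i$, and let $\ell$ be a $j$-label of component $i$ unspread just before the flip. No ordinary request to $j$ in component $i$ has been answered, as an answer would have given a lock. None was cancelled before, since this happens only at the flip. So the request created with $\ell$ is pending at the flip. It is cancelled, and $\ell$ is spread. $\square$

## 10. A path computes isomorphisms onto all copies

Let $f$ be a path of $T$, and let $\mathcal M=\mathcal M_j\cong\mathcal A$ via $\iota:\mathcal M\to\mathcal A$. We construct an $f$-computable isomorphism $\mathcal A\to\mathcal M$. Since every computable copy of $\mathcal A$ is computably isomorphic to such an $\mathcal M_j$, this proves (3).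

By Lemma 5, $j$ is live. Let $\mathrm{Bad}$ be the set of components containing $k$-labels for some dead $k<j$. It is finite by Lemma 6(b). By Lemma 6(a), the finally unspread labels are $k$-labels with $k$ dead, so $k\neq j$, with final $D^{\mathcal A}=G_m^{<k}$, where $m$ is the level. In components outside $\mathrm{Bad}$ such $k$ satisfy $k>j$. Component $i$ of $\mathcal M$ means the $\iota$-preimage of component $i$ of $\mathcal A$.

**Lemma 7.** Let $(s_m)$ be points of $\mathcal M$, one for each level $m$ of component $i$, with $P_{i,m}(s_m)$ and $\pi(s_{m+1})=s_m$. Write $\iota(s_m)=a^m_{i,h_m}$. Suppose that $h_m\in G_m^{<k}$ for every finally unspread $k$-label of component $i$ of level $m$, and that $h_N\in H_i$ (final) if component $i$ flips at level $N$. Then $a^m_{i,g}\mapsto\tau_g(s_m)$ extends to an isomorphism $F_i$ from component $i$ of $\mathcal A$ onto component $i$ of $\mathcal M$, and $F_i$ is computable from $(s_m)$, uniformly in $i$.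

*Proof.* From $\pi(s_{m+1})=s_m$ we get $p(h_{m+1})=h_m$. On points, $\iota\circ F_i$ is the shift $a^m_{i,g}\mapsto a^m_{i,g+h_m}$. For every label, $D^{\mathcal A}(\ell)+h_m=D^{\mathcal A}(\ell)$ for the final sets: this is automatic for spread labels, where $D^{\mathcal A}(\ell)=G_m$, and it is assumed for unspread labels and for $*_i$. By Lemma 2 the shift extends uniquely to an automorphism of component $i$ of $\mathcal A$; compose with $\iota^{-1}$. To compute $F_i$ on a witness of $\ell$ at $a^m_{i,g}$, search in $\mathcal M$ for the unique $u$ with $Q_\ell(u)$ and $w(u)=\tau_g(s_m)$. $\square$

If $F_i$ is given for all $i$, then $\bigcup_iF_i$ is an isomorphism $\mathcal A\to\mathcal M$, since every element lies in exactly one component and all functions preserve components. It remains to find the sequences $(s_m)$.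

**Step 1. Coherent commitments along the locks.** We define the points to which $F_i$ is committed before anything is known about a flip. Let $(N_r,y_r,\varepsilon_r)$, $r=1,2,\dots$, be the successive locks of $(i,j)$, so $N_1\le N_2\le\cdots$. Put
$$S_r=\tau_{[f\restriction N_r,\,j]+\varepsilon_r}(y_r).$$
By construction $y_{r+1}{\restriction}N_r=\tau_\delta(y_r)$ and $\varepsilon_{r+1}=(\varepsilon_r+\delta){\uparrow}N_{r+1}$ for some $\delta\in G_{N_r}^{<j}$, so $\varepsilon_{r+1}{\restriction}N_r=\varepsilon_r+\delta$. By (1),
$$S_{r+1}{\restriction}N_r=\tau_{[f\restriction N_r,j]+\varepsilon_r+\delta}(\tau_\delta(y_r))=\tau_{[f\restriction N_r,j]+\varepsilon_r}(y_r)=S_r.\tag{2}$$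

**Step 2. Components $i\notin\mathrm{Bad}$ that never flip.** We show that the commitments themselves are a correct sequence. By Lemma 6(a) there are infinitely many locks, from ordinary requests issued at arbitrarily late stages and at the current top level. So every level $m$ of the component satisfies $m\le N_r$ for large $r$. Put $s_m=S_r{\restriction}m$ for any $r$ with $N_r\ge m$. By (2) this is well defined and $\pi(s_{m+1})=s_m$.

Let $\ell$ be a finally unspread $k$-label of level $m$; so $k>j$. Choose $r$ such that $y_r$ answered a request issued after $\ell$ was created. Then $m\le N_r$, and $\ell$ belongs to the $\Lambda$ of that request. So $y_r{\restriction}m$ carries $\ell$, and $\iota(y_r{\restriction}m)=a^m_{i,g}$ with $g\in G_m^{<k}$. By (1), $s_m=\tau_e(y_r{\restriction}m)$ with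
$$e=([f{\restriction}N_r,j]+\varepsilon_r){\restriction}m\in G_m^{\le j}\subseteq G_m^{<k}.$$
So $h_m=g+e\in G_m^{<k}$. There is no star label, and Lemma 7 applies.

**Step 3. Components $i\notin\mathrm{Bad}$ that flip at level $N$, with $j\in E_i$.** Here the enlargement of $H_i$ rescues the commitment. By Lemma 6(c), $(i,j)$ is completed. Let $(N_r,y_r,\varepsilon_r)$ be the last lock and $z$ the answer to the completion request, so $N_r\le N$, $z{\restriction}N_r=\tau_\delta(y_r)$ and $\hat\delta_j=(\varepsilon_r+\delta){\uparrow}N$. Put
$$s_N=\tau_{[f\restriction N,j]+\hat\delta_j}(z),\qquad s_m=s_N{\restriction}m\ (m\le N).$$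
As in (2),
$$s_N{\restriction}N_r=\tau_{[f\restriction N_r,j]+\varepsilon_r+\delta}(\tau_\delta(y_r))=S_r.\tag{3}$$
Let $\iota(z)=a^N_{i,h}$, so that $h_N=h+[f{\restriction}N,j]+\hat\delta_j$. Since $z$ carries $*_i$ in $\mathcal M$, $h\in H_i$ for the final $H_i$. Since $f{\restriction}N\in T_N$, the element $[f{\restriction}N,j]+\hat\delta_j$ is one of the generators that were added to $H_i$. So $h_N\in H_i$.

Let $\ell$ be a finally unspread $k$-label of level $m$; $k>j$. By (iv), $\ell\in\Lambda_i$, so $z{\restriction}m$ carries $\ell$ and $h{\restriction}m\in G_m^{<k}$. Also $([f{\restriction}N,j]+\hat\delta_j){\restriction}m\in G_m^{\le j}\subseteq G_m^{<k}$. So $h_m\in G_m^{<k}$, and Lemma 7 applies.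

**Step 4. Components $i\notin\mathrm{Bad}$ that flip at level $N$, with $j\notin E_i$.** Here there never was a commitment, and we choose after the flip. By (iv), $(i,j)$ never has a lock. Let $z$ be the first point found in $\mathcal M$ with $P_{i,N}(z)$ such that $z{\restriction}m$ carries $\ell$ for each $\ell\in\Lambda_i$, where $m$ is the level of $\ell$. Such a point exists: $\iota^{-1}(a^N_{i,0})$ is one, by (iii). Put $s_m=z{\restriction}m$. Since $\Lambda_i$ contains all labels of the component, $h_N\in H_i$ (final), and $h_m\in G_m^{<k}$ for all finally unspread $k$-labels of level $m$. Lemma 7 applies.

**Step 5. Uniformity outside $\mathrm{Bad}$.** We cannot decide which of the Steps 2–4 a component belongs to, so we check that one $f$-computable procedure gives all these sequences. Given $i\notin\mathrm{Bad}$ and a level $m$ of $i$, run the construction until the first of the following events.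

- A lock of $(i,j)$ with $N_r\ge m$ appears: output $S_r{\restriction}m$.
- $(i,j)$ is completed: output $s_N{\restriction}m$ as in Step 3.
- $i$ has flipped with $j\notin E_i$: output $z{\restriction}m$ as in Step 4.

One of these events occurs: the first in the case of Step 2, the second at the latest in the case of Step 3, the third in the case of Step 4. In the case of Step 2 the output is $s_m$. In the case of Step 3, either the output is $s_N{\restriction}m=s_m$, or it is $S_r{\restriction}m$ for some lock, and by (2) and (3) this also equals $s_N{\restriction}m=s_m$. In the case of Step 4 the first two events never occur. So the outputs are exactly the sequences described above, and $\bigcup_{i\notin\mathrm{Bad}}F_i$ is $f$-computable.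

**Step 6. Components $i\in\mathrm{Bad}$.** There are finitely many, so it suffices to give a computable $F_i$ for each, with finite information about it built in.

Suppose $i$ flips at level $N$. Build in the single point $s_N=\iota^{-1}(a^N_{i,0})$ and put $s_m=s_N{\restriction}m$. Then all $h_m=0$, and Lemma 7 applies.

Suppose $i$ never flips. The difficulty is that a shift by $[f{\restriction}n,j]$ might violate an unspread $k$-label with $k<j$. The dead $k<j$ created only finitely many labels in component $i$. By Lemma 6(a), fix $r_0$ such that $y_{r_0}$ answered a request issued after all of them were created; in particular their levels are $\le N_{r_0}$. We start from $y_{r_0}$ and never move it. Define $e_{r_0}=0$ and $S'_{r_0}=y_{r_0}$. For $r\ge r_0$, with $y_{r+1}{\restriction}N_r=\tau_\delta(y_r)$ and $\delta\in G_{N_r}^{<j}$ the one used in the construction, put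
$$e_{r+1}=(e_r+\delta){\uparrow}N_{r+1}\in G_{N_{r+1}}^{<j},\qquad S'_{r+1}=\tau_{e_{r+1}}(y_{r+1}).$$
Then, by (1),
$$S'_{r+1}{\restriction}N_r=\tau_{e_r+\delta}(\tau_\delta(y_r))=\tau_{e_r}(y_r)=S'_r.\tag{4}$$
Put $s_m=S'_r{\restriction}m$ for any $r\ge r_0$ with $N_r\ge m$; such $r$ exist for every level $m$, as in Step 2. By (4) the sequence is well defined and coherent, and it is computable. We check the labels.

- Let $\ell$ be a finally unspread $k$-label with $k<j$, of level $m$. Then $k$ is dead, $m\le N_{r_0}$, and $s_m=y_{r_0}{\restriction}m$ carries $\ell$ by the choice of $r_0$. So $h_m\in G_m^{<k}$.
- Let $\ell$ be a finally unspread $k$-label with $k>j$, of level $m$. Choose $r\ge r_0$ such that $y_r$ answered a request issued after $\ell$ was created. Then $m\le N_r$, $y_r{\restriction}m$ carries $\ell$, and $s_m=\tau_{e_r\restriction m}(y_r{\restriction}m)$ with $e_r{\restriction}m\in G_m^{<j}\subseteq G_m^{<k}$. So $h_m\in G_m^{<k}$.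

There is no star label, and $k=j$ does not occur. Lemma 7 applies.

The union of all $F_i$ is an $f$-computable isomorphism $\mathcal A\to\mathcal M$. This proves (3), and with it Theorems A and B. $\blacksquare$

## 11. Coding into one finite language

The language of $\mathcal A$ and $\mathcal B$ is infinite. One fixed finite language suffices. Given a structure $\mathcal C$ in the language above, let $\mathcal C^\sharp$ consist of $\mathcal C$ and a disjoint set $\{\nu_k:k\in\omega\}$, a copy of $\omega$, with a unary predicate for this set, a constant $\nu_0$, and the successor relation on it. Replace the predicates $P_{i,n}$, $Q_\ell$ by one binary relation $\mathrm{Typ}(x,\nu_k)$, meaning that $x\in\mathcal C$ satisfies the $k$-th predicate. Replace the $\tau_h$ by one ternary relation $\mathrm{Act}(x,y,\nu_k)$, meaning that $x,y\in\mathcal C$ and $\tau_{h_k}(x)=y$, where $(h_k)$ is an effective list of $\bigsqcup_nG_n$. Keep $\pi$ and $w$, acting as the identity on the $\nu_k$.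

In a computable copy of $\mathcal C^\sharp$ the map $k\mapsto\nu_k$ is computable, by starting at $\nu_0$ and searching for successors, and $\tau_{h_k}(x)$ is found by searching for the $y$ with $\mathrm{Act}(x,y,\nu_k)$. The part outside the $\nu_k$ is a computable set. So computable copies of $\mathcal C^\sharp$ correspond effectively to computable copies of $\mathcal C$. An isomorphism of two copies of $\mathcal C^\sharp$ must send $\nu_k$ to $\nu_k$ and restricts to an isomorphism of the corresponding copies of $\mathcal C$. Conversely, each isomorphism of the latter extends uniquely, by $\nu_k\mapsto\nu_k$, to one of the former, of the same Turing degree. Hence Theorem A holds with structures in one fixed finite language, with $\mathcal A^\sharp,\mathcal B^\sharp$ in place of $\mathcal A,\mathcal B$.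

## 12. Trees, isomorphism and categoricity

**Theorem C.**

(i) For a Turing degree $\mathbf d$ the following are equivalent: (a) $\mathbf d$ is low for isomorphism; (b) $\mathbf d$ is low for categoricity; (c) every computable tree $T\subseteq\omega^{<\omega}$ with a $\mathbf d$-computable path has a computable path. The equivalence also holds if categoricity is tested only on structures in one fixed finite language.

(ii) There is an effective map $T\mapsto\mathcal A_T$ such that for every computable tree $T$ with a path, $\mathcal A_T$ is $\mathbf d$-computably categorical for every $\mathbf d$ computing a path of $T$, and $\mathcal A_T$ is computably categorical if and only if $T$ has a computable path.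

(iii) If $\mathcal A_0\cong\mathcal B_0$ are computable but not computably isomorphic, there is a single computable structure, not computably categorical, which is $\mathbf d$-computably categorical for every $\mathbf d$ computing some isomorphism $\mathcal A_0\to\mathcal B_0$.

*Proof of (ii).* Let $\mathcal A_T$ be the structure $\mathcal A$ constructed from $T$. A tree with a path has $T_n\ne\emptyset$ for all $n$, so Theorem A applies. The first claim follows from (3) of Theorem A by composing through $\mathcal A_T$, as in Section 3. If $T$ has a computable path, apply (3) with $f$ computable to see that $\mathcal A_T$ is computably categorical. If $T$ has no computable path, then by (1) and (2) the structure $\mathcal B$ is a computable copy that is not computably isomorphic to $\mathcal A_T$.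

*Proof of (iii).* Apply (ii) to the tree of $\mathcal A_0,\mathcal B_0$ from Section 3. It has a path, since $\mathcal A_0\cong\mathcal B_0$. It has no computable path, since such a path would give a computable isomorphism. And a degree that computes an isomorphism $\mathcal A_0\to\mathcal B_0$ computes a path.

*Proof of (i).* (a)$\Rightarrow$(b) was shown in Section 2, and (b) implies its restriction to one finite language. For (b)$\Rightarrow$(c), suppose that $T$ has a $\mathbf d$-computable path but no computable one. By (ii), $\mathcal A_T$ is $\mathbf d$-computably categorical and not computably categorical, and by Section 11 the same holds for $\mathcal A_T^\sharp$. So $\mathbf d$ fails (b), even when (b) is restricted to structures in the finite language of Section 11. For (c)$\Rightarrow$(a), let $\mathcal A_0\cong_{\mathbf d}\mathcal B_0$ be computable. If they are finite, they are computably isomorphic. If they are infinite, form their tree as in Section 3, Step 1; this uses only that the structures are infinite. It has a $\mathbf d$-computable path, hence by (c) a computable path, which gives a computable isomorphism $\mathcal A_0\to\mathcal B_0$. $\square$
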